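\title{Hereditarily indecomposable continua through a compact set, one dimension up}

\begin{abstract}
Let $A\subseteq\mathbb R^n$ be a compact set all of whose components are hereditarily indecomposable continua. We prove that $A$ is contained in a hereditarily indecomposable continuum $M\subset\mathbb R^{n+1}$, and that $\mathbb R^{n+1}$ cannot be replaced by $\mathbb R^n$ for any $n\ge1$. The continuum $M$ is the intersection of a decreasing sequence of connected neighborhoods of $A$, each folded with respect to one more configuration of balls. The central step is a parity argument, which shows that a folding of $A$ can always be relabeled so that it extends to a connected set inside a prescribed neighborhood.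
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space. It is \emph{decomposable} if it is the union of two proper subcontinua, \emph{indecomposable} otherwise, and \emph{hereditarily indecomposable} if each of its subcontinua is indecomposable. A point is hereditarily indecomposable. An arc is decomposable, as $[0,1]=[0,\frac23]\cup[\frac13,1]$ shows, so a hereditarily indecomposable continuum contains no arc. Nevertheless the plane contains nondegenerate hereditarily indecomposable continua \cite{Knaster}.

The property is easier to picture in the following form: \emph{a continuum $M$ is hereditarily indecomposable if and only if any two subcontinua of $M$ that meet are nested.} Indeed, if subcontinua $K,L$ of a hereditarily indecomposable $M$ meet, then $K\cup L$ is an indecomposable continuum, so $K$ or $L$ is all of $K\cup L$. Conversely, if a subcontinuum of $M$ is the union of two proper subcontinua $K$ and $L$, then $K$ and $L$ meet, by connectedness of the union, and neither contains the other.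

Which compact sets $A\subseteq\mathbb R^n$ lie in a hereditarily indecomposable continuum $M$? One condition is forced: each component of $A$ is a subcontinuum of $M$, so it is hereditarily indecomposable. If this condition holds, the question becomes one of room. The set $A=\{0,1\}\subset\mathbb R$ lies in no hereditarily indecomposable continuum in $\mathbb R$, because a continuum in $\mathbb R$ that contains $A$ is a nondegenerate interval. It does lie in one in $\mathbb R^2$: take a nondegenerate hereditarily indecomposable continuum in the plane and move two of its points to $(0,0)$ and $(1,0)$ by a similarity. So one extra dimension can be necessary, and it is natural to guess that it is always sufficient. This is a conjecture posed in \cite{OPT}, and our main theorem confirms it. We regard $\mathbb R^n$ as the subspace $\mathbb R^n\times\{0\}$ of $\mathbb R^{n+1}$.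

\begin{theorem}\label{thm:main}
Let $n\ge0$ and let $A\subseteq\mathbb R^n$ be a compact set all of whose components are hereditarily indecomposable. Then there is a hereditarily indecomposable continuum $M$ with $A\subseteq M\subset\mathbb R^{n+1}$.
\end{theorem}

For $n\ge2$ this is a special case of a relative statement, which also controls where $M$ lies and how large it is. For $m\ge3$ put $H=\mathbb R^{m-1}\times[0,\infty)$ and $\partial H=\mathbb R^{m-1}\times\{0\}$. Dimension means covering dimension (see Section~\ref{sec:room}).

\begin{theorem}\label{thm:rel}
Let $m\ge3$, let $A\ne\emptyset$ be a compact set all of whose components are hereditarily indecomposable, and suppose that either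
\begin{enumerate}
\item[(a)] $Y$ is a connected relatively open subset of $H$, and $A\subset B:=Y\cap\partial H$; or
\item[(b)] $Y$ is a connected open subset of $\mathbb R^m$, $A\subset Y$, $\dim A\le m-2$, and $B:=A$.
\end{enumerate}
Then there is a hereditarily indecomposable continuum $M$ with
\[
A\subset M\subset Y,\qquad M\cap B=A,\qquad \dim(M\setminus A)\le1,\qquad \dim M\le\max(1,\dim A).
\]
\end{theorem}

Only case (a) is needed for Theorem~\ref{thm:main}. The extra dimension in Theorem~\ref{thm:main} is necessary in every dimension, not only for the line.

\begin{theorem}\label{thm:sharp}
For every $n\ge1$ there is a compact set $A\subset\mathbb R^n$, all of whose components are hereditarily indecomposable, that lies in no hereditarily indecomposable continuum $M\subset\mathbb R^n$.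
\end{theorem}

With $n=m$ and $Y=\mathbb R^m$, this also shows that the hypothesis $\dim A\le m-2$ cannot be dropped from case (b) of Theorem~\ref{thm:rel}.

The first idea for Theorem~\ref{thm:main} is to attach small hereditarily indecomposable bridges to the components of $A$, using the extra dimension to keep the bridges apart. This cannot work. If $K$ is a component of $A$ and $C$ is a subcontinuum of $M$ that meets $K$ and is not contained in $K$, then $C$ must contain all of $K$, by nestedness. A nondegenerate component therefore admits no small bridge, and whatever joins it to the rest of $M$ has to accumulate on the whole component.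

We therefore build $M$ from the outside, as the intersection of continua $\overline{O_1}\supset\overline{O_2}\supset\cdots$, where the $O_k$ are connected open sets containing $A$. Section~\ref{sec:fold} replaces hereditary indecomposability by countably many conditions, called foldings, each of which passes to subsets and survives a slight thickening; the set $\overline{O_k}$ will satisfy the $k$th condition. Section~\ref{sec:tube} carries out one step of the construction for two points in a tube and exposes the difficulty: $A$ satisfies each condition in many ways, and most of them cannot be extended to a connected set inside the neighborhood that the earlier steps have left. Section~\ref{sec:states} resolves this by a parity argument. Section~\ref{sec:room} collects the facts that let us draw disjoint polygonal paths, Section~\ref{sec:step} performs the inductive step, and Section~\ref{sec:proofs} proves Theorems~\ref{thm:rel} and~\ref{thm:main}. Section~\ref{sec:sharp}, which is independent of the rest, proves Theorem~\ref{thm:sharp}.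

\section{Foldings}\label{sec:fold}

Throughout, $\overline S$ is the closure of $S$ in $\mathbb R^m$. We use three standard facts on compact metric spaces.
\begin{enumerate}
\item[(C1)] The intersection of a decreasing sequence of continua is a continuum.
\item[(C2)] If the intersection of a decreasing family of compact sets lies in an open set $U$ (possibly $U=\emptyset$), then some member of the family lies in $U$, and so do all smaller members.
\item[(C3)] Each component of a compact metric space is the intersection of the clopen sets that contain it.
\end{enumerate}

By nestedness, a decomposable continuum contains subcontinua $K$ and $L$ that meet, with a point $p\in K$ far from $L$ and a point $q\in L$ far from $K$. The next definition describes a structure on a compact set that forbids this picture for all $p$ and $q$ in two given balls.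

\begin{definition}\label{def:fold}
A \emph{test} is a quadruple $\tau=(P_-,P_+,Q_-,Q_+)$ of open balls in $\mathbb R^m$ such that $P_-,P_+$ are concentric with $\overline{P_-}\subset P_+$, the balls $Q_-,Q_+$ are concentric with $\overline{Q_-}\subset Q_+$, and $\overline{P_+}\cap\overline{Q_+}=\emptyset$. The test is \emph{rational} if the centers have rational coordinates and the radii are rational. A \emph{$\tau$-folding} of a compact set $X\subset\mathbb R^m$ is a triple $(X_0,X_1,X_2)$ of closed sets with $X=X_0\cup X_1\cup X_2$ and
\begin{enumerate}
\item[(F1)] $X_0\cap\overline{Q_-}=\emptyset$,\quad $X_1\cap(\overline{P_-}\cup\overline{Q_-})=\emptyset$,\quad $X_2\cap\overline{P_-}=\emptyset$;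
\item[(F2)] $X_0\cap X_1\subset Q_+$,\quad $X_1\cap X_2\subset P_+$,\quad $X_0\cap X_2=\emptyset$.
\end{enumerate}
A point of $X_j$ is said to have the \emph{label} $j$; a point may have two labels.
\end{definition}

Some of the $X_j$ may be empty. If $X'\subset X$ is compact, then $(X_j\cap X')_j$ is a $\tau$-folding of $X'$, so foldings restrict to compact subsets.

The name comes from the behavior of paths. Let $\gamma\colon[0,1]\to X$ be a path from $\overline{P_-}$ to $\overline{Q_-}$. By (F1), $\gamma(0)$ has only the label $0$ and $\gamma(1)$ has only the label $2$. At the last time $t_0$ with $\gamma(t_0)\in X_0$, the point $\gamma(t_0)$ is a limit of points of $X_1\cup X_2$ and is not in $X_2$, so it lies in $X_0\cap X_1\subset Q_+$. At the first time $t_1>t_0$ with $\gamma(t_1)\in X_2$, the point $\gamma(t_1)$ is a limit of points of $X_1$, so it lies in $X_1\cap X_2\subset P_+$. A path from $\overline{P_-}$ to $\overline{Q_-}$ thus comes near its goal, returns near its start, and only afterwards arrives. The sets that we care about contain no arcs, so we need the version for connected sets.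

\begin{lemma}\label{lem:forbid}
Let $(X_0,X_1,X_2)$ be a $\tau$-folding of $X$. Let $K,L\subset X$ be continua such that $K$ meets $\overline{P_-}$ and misses $Q_+$, and $L$ meets $\overline{Q_-}$ and misses $P_+$. Then $K\cap L=\emptyset$.
\end{lemma}

\begin{proof}
The closed sets $K\cap X_0$ and $K\cap(X_1\cup X_2)$ cover $K$. They are disjoint, because $K\cap X_0\cap X_1\subset K\cap Q_+=\emptyset$ and $X_0\cap X_2=\emptyset$. The first is nonempty, because a point of $K\cap\overline{P_-}$ has only the label $0$. Since $K$ is connected, $K\subset X_0$. In the same way $L\cap X_2$ and $L\cap(X_0\cup X_1)$ are disjoint, because $L\cap X_1\cap X_2\subset L\cap P_+=\emptyset$, and $L\cap X_2\supset L\cap\overline{Q_-}\ne\emptyset$; so $L\subset X_2$. Hence $K\cap L\subset X_0\cap X_2=\emptyset$.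
\end{proof}

For example, the segment from the center $p$ of $P_-$ to the center $q$ of $Q_-$ has no $\tau$-folding. It is connected, so it contains a point $w\notin\overline{P_+}\cup\overline{Q_+}$; by convexity of the balls, $K=[p,w]$ misses $Q_+$ and $L=[w,q]$ misses $P_+$, and yet $w\in K\cap L$.

\begin{lemma}\label{lem:criterion}
If a compact set $X\subset\mathbb R^m$ has a $\tau$-folding for every rational test $\tau$, then every subcontinuum of $X$ is indecomposable.
\end{lemma}

\begin{proof}
Suppose that a subcontinuum of $X$ is the union of proper subcontinua $K$ and $L$. Then $K\cap L\ne\emptyset$, and there are points $p\in K\setminus L$ and $q\in L\setminus K$. Balls with rational centers close to $p$ and $q$ and small rational radii form a rational test with $p\in P_-$, $q\in Q_-$, $P_+\cap L=\emptyset$ and $Q_+\cap K=\emptyset$. Lemma~\ref{lem:forbid} gives $K\cap L=\emptyset$, a contradiction.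
\end{proof}

The converse holds as well, and it holds for sets that are not connected. This is the only place in the proof of Theorem~\ref{thm:rel} where the hypothesis on the components of $A$ is used; the segment above shows that the statement fails without it. We first record two consequences of (C3).

\begin{lemma}\label{lem:comp}
Let $W$ be a compact metric space and $F\subset W$ a closed set.
\begin{enumerate}
\item[(i)] If $E\subset W$ is a closed union of components of $W$ with $E\cap F=\emptyset$, there is a clopen set $U\subset W$ with $E\subset U$ and $U\cap F=\emptyset$.
\item[(ii)] The union of the components of $W$ that meet $F$ is closed.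
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $C\subset E$ be a component of $W$. By (C3), the complements of the clopen sets containing $C$ cover the compact set $F$. Finitely many suffice, and the intersection $U_C$ of the corresponding clopen sets contains $C$ and misses $F$. Finitely many of the sets $U_C$ cover the compact set $E$; let $U$ be their union.

(ii) If the component $C$ of a point $x$ misses $F$, take $U$ from (i) with $E=C$. Every component that meets the clopen set $U$ lies in $U$ and so misses $F$. Thus $U$ is a neighborhood of $x$ disjoint from the union in question.
\end{proof}

\begin{lemma}\label{lem:exist}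
If $A\subset\mathbb R^m$ is compact and all components of $A$ are hereditarily indecomposable, then $A$ has a $\tau$-folding for every test $\tau$.
\end{lemma}

\begin{proof}
The proof of Lemma~\ref{lem:forbid} tells us what must receive the label $0$: everything that is joined to $\overline{P_-}$ by a continuum avoiding $Q_+$. To keep the sets compact and still leave a margin, we use intermediate balls. Choose open balls $P',Q'$ with
\[
\overline{P_-}\subset P'\subset\overline{P'}\subset P_+,\qquad \overline{Q_-}\subset Q'\subset\overline{Q'}\subset Q_+ .
\]
Let $E$ be the union of the components of the compact set $A\setminus Q'$ that meet $\overline{P_-}$, and let $F$ be the union of the components of the compact set $A\setminus P'$ that meet $\overline{Q_-}$. Both are closed by Lemma~\ref{lem:comp}(ii). Since $\overline{P_-}$ misses $Q'$ and $\overline{Q_-}$ misses $P'$, we have $A\cap\overline{P_-}\subset E$ and $A\cap\overline{Q_-}\subset F$.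

We claim that $E\cap F=\emptyset$. Otherwise one of the components $K\subset E$ meets one of the components $L\subset F$. Then $K$ and $L$ are intersecting subcontinua of one component of $A$, so they are nested. But $K\not\subset L$, since $K$ meets $\overline{P_-}\subset P'$ while $L\cap P'=\emptyset$, and $L\not\subset K$, since $L$ meets $\overline{Q_-}\subset Q'$ while $K\cap Q'=\emptyset$.

By Lemma~\ref{lem:comp}(i), applied in $A\setminus Q'$, there is a clopen subset $X_0$ of $A\setminus Q'$ with $E\subset X_0$ and $X_0\cap F=\emptyset$. Applied again in $A\setminus P'$, it gives a clopen subset $X_2$ of $A\setminus P'$ with $F\subset X_2$ and $X_2\cap X_0=\emptyset$. Put $X_1=\overline{A\setminus(X_0\cup X_2)}$. The three sets are closed and cover $A$.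

For (F2), note that $X_0\setminus\overline{Q'}$ is open in $A\setminus\overline{Q'}$, and hence open in $A$. It misses $A\setminus(X_0\cup X_2)$, so it misses the closure $X_1$. Thus $X_0\cap X_1\subset\overline{Q'}\subset Q_+$. The same argument with $X_2$ and $P'$ gives $X_1\cap X_2\subset\overline{P'}\subset P_+$.

For (F1), use $A\cap\overline{P_-}\subset X_0$ and $A\cap\overline{Q_-}\subset X_2$. These inclusions give
\begin{align*}
X_0\cap\overline{Q_-}&\subset X_0\cap X_2=\emptyset, &
X_1\cap\overline{Q_-}&\subset X_1\cap X_2\cap\overline{Q_-}\subset P_+\cap\overline{Q_-}=\emptyset,\\
X_2\cap\overline{P_-}&\subset X_2\cap X_0=\emptyset, &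
X_1\cap\overline{P_-}&\subset X_1\cap X_0\cap\overline{P_-}\subset Q_+\cap\overline{P_-}=\emptyset.
\end{align*}
\end{proof}

Each condition in (F1) and (F2) says that an intersection of compact sets lies in an open set. This is the reason for using two concentric balls at each end, and it makes foldings stable. From now on $\mathbb E$ is a closed convex subset of $\mathbb R^m$; in Theorem~\ref{thm:rel} it will be $H$ in case (a) and $\mathbb R^m$ in case (b). \emph{Open} means open in $\mathbb E$, unless we write ``open in $\mathbb R^m$''. For $x\in\mathbb E$, let $D(x,r)$ and $D[x,r]$ be the open and closed balls of radius $r$ about $x$ in $\mathbb E$; they are convex, so $\mathbb E$ is locally connected, and components of open sets are open. For $S\subset\mathbb E$ put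
\[
N_\rho(S)=\{x\in\mathbb E:\operatorname{dist}(x,S)<\rho\},\qquad N_\rho[S]=\{x\in\mathbb E:\operatorname{dist}(x,S)\le\rho\},
\]
both empty if $S=\emptyset$. If $S$ is compact, the sets $N_\rho[S]$ are compact, because $\mathbb E$ is closed in $\mathbb R^m$, and they decrease to $S$ as $\rho\downarrow0$.

\begin{lemma}\label{lem:thicken}
If $(X_0,X_1,X_2)$ is a $\tau$-folding of a compact set $X\subset\mathbb E$, then for all small $\rho>0$ the triple $(N_\rho[X_j])_j$ is a $\tau$-folding of $N_\rho[X]$.
\end{lemma}

\begin{proof}
We have $N_\rho[X]=\bigcup_jN_\rho[X_j]$. As $\rho\downarrow0$, the compact sets $N_\rho[X_i]\cap N_\rho[X_j]$, $N_\rho[X_j]\cap\overline{P_-}$ and $N_\rho[X_j]\cap\overline{Q_-}$ decrease to $X_i\cap X_j$, $X_j\cap\overline{P_-}$ and $X_j\cap\overline{Q_-}$. Apply (C2) to each of the finitely many conditions in (F1) and (F2).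
\end{proof}

The plan is now definite. Given a connected open set $O\supset A$ and a test $\tau$, find a continuum $Z$ with $A\subset Z\subset O$ that has a $\tau$-folding, and replace $O$ by a thin neighborhood $O'$ of $Z$. Running through all rational tests and intersecting gives a continuum to which Lemma~\ref{lem:criterion} applies.

\section{Two points in a tube}\label{sec:tube}

We carry out one such step by hand. Let $m=3$ and $\mathbb E=\mathbb R^3$, with coordinates $(t,y)\in\mathbb R\times\mathbb R^2$. Let $O=\{(t,y):|y|<1\}$ be the open tube about the $t$-axis, and let $A=\{a,a'\}$ with $a=(-8,0,0)$ and $a'=(8,0,0)$. Let $P_-,P_+$ be the balls of radii $2$ and $3$ about $(-4,0,0)$, and $Q_-,Q_+$ the balls of radii $2$ and $3$ about $(4,0,0)$. The balls are wider than the tube, which is the typical situation late in the construction, when $O$ is a very thin neighborhood of the set $Z$ of the previous step.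

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\fill[gray!18] (-4,0) circle (2);
\fill[gray!18] (4,0) circle (2);
\draw[gray] (-4,0) circle (2);
\draw[gray] (4,0) circle (2);
\draw[gray,dashed] (-4,0) circle (3);
\draw[gray,dashed] (4,0) circle (3);
\draw (-9.5,1) -- (9.5,1);
\draw (-9.5,-1) -- (9.5,-1);
\draw[thick] (-8,0) -- (1.5,0.5) -- (-1.5,-0.5) -- (8,0);
\fill (-8,0) circle (0.1) node[left] {$a$};
\fill (8,0) circle (0.1) node[right] {$a'$};
\fill (1.5,0.5) circle (0.1) node[right] {$z_1$};
\fill (-1.5,-0.5) circle (0.1) node[left] {$z_2$};
\node at (-4,0.58) {\small $0$};
\node at (0.75,-0.04) {\small $1$};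
\node at (4,-0.6) {\small $2$};
\node at (-4,1.5) {$P_-$};
\node at (-4,2.5) {$P_+$};
\node at (4,1.5) {$Q_-$};
\node at (4,2.5) {$Q_+$};
\node at (9,1.45) {$O$};
\end{tikzpicture}
\caption{A plane section of a tube $O$ crossed by the balls of a test, and a folded path in $O$ from $a$ to $a'$. The segment with label $0$ avoids $\overline{Q_-}$, the one with label $2$ avoids $\overline{P_-}$, and the one with label $1$ avoids both. The label changes from $0$ to $1$ at $z_1\in Q_+$ and from $1$ to $2$ at $z_2\in P_+$.}
\label{fig:tube}
\end{figure}

Put $z_1=(\frac32,\frac12,0)$ and $z_2=-z_1$, and let
\[
Z_0=[a,z_1],\qquad Z_1=[z_1,z_2],\qquad Z_2=[z_2,a'],\qquad Z=Z_0\cup Z_1\cup Z_2;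
\]
see Figure~\ref{fig:tube}. Then $Z$ is a continuum with $A\subset Z\subset O$, and $(Z_0,Z_1,Z_2)$ is a $\tau$-folding. For (F1), note that $\overline{P_-}\subset\{t\le-2\}$ and $\overline{Q_-}\subset\{t\ge2\}$, while $t\le\frac32$ on $Z_0$, $|t|\le\frac32$ on $Z_1$ and $t\ge-\frac32$ on $Z_2$. For (F2), the segments $Z_0$ and $Z_1$ have slopes $\frac1{19}$ and $\frac13$ in the plane of the figure, so they meet only at $z_1$, whose distance from $(4,0,0)$ is $\sqrt{13/2}<3$; by the symmetry $x\mapsto-x$, $Z_1\cap Z_2=\{z_2\}\subset P_+$. The second coordinate is positive on $Z_0\setminus\{a\}$ and negative on $Z_2\setminus\{a'\}$, so $Z_0\cap Z_2=\emptyset$. By Lemma~\ref{lem:thicken}, a thin neighborhood $O'$ of $Z$ has a closure that is $\tau$-folded and lies in $O$, and the step is complete.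

Here we gave $a$ the label $0$ and $a'$ the label $2$. The set $A$ by itself does not suggest this choice. Both points lie outside $\overline{P_-}\cup\overline{Q_-}$, so each of the nine ways to give each point one label is a $\tau$-folding of $A$. We shall see in Example~\ref{ex:tube} that only one of the nine extends to a folding of a continuum in $O$. For a general $A$ we cannot choose labels point by point: we start from the folding given by Lemma~\ref{lem:exist}, which knows nothing about $O$, and we have to correct it. Three tasks remain.
\begin{enumerate}
\item[1.] Decide which labeled points can be joined by a folded path in $O$, and relabel $A$ so that all its labeled points can be joined (Section~\ref{sec:states}).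
\item[2.] Draw many paths so that pieces with different labels meet only where (F2) allows it (Section~\ref{sec:room}).
\item[3.] Attach the paths to $A$, which may have infinitely many components, without touching $B$ (Section~\ref{sec:step}).
\end{enumerate}

\section{States and parity}\label{sec:states}

Fix a connected open set $O\subset\mathbb E$ and a test $\tau$. Condition (F1) says where each label is allowed, and (F2) says where the label may change. We name these sets:
\begin{gather*}
S_0=O\setminus\overline{Q_-},\qquad S_1=O\setminus(\overline{P_-}\cup\overline{Q_-}),\qquad S_2=O\setminus\overline{P_-},\\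
R_{01}=(O\cap Q_+)\setminus\overline{Q_-},\qquad R_{12}=(O\cap P_+)\setminus\overline{P_-}.
\end{gather*}
All five are open. Since $Q_+$ misses $\overline{P_-}$ and $P_+$ misses $\overline{Q_-}$, we have $R_{01}\subset S_0\cap S_1$ and $R_{12}\subset S_1\cap S_2$. For closed subsets $X_0,X_1,X_2$ of $O$, condition (F1) says exactly that $X_j\subset S_j$ for each $j$.

\begin{definition}\label{def:state}
A \emph{state at $x$} is a pair $(x,j)$ with $j\in\{0,1,2\}$ and $x\in S_j$. The space of states is the disjoint union $\Sigma=\bigsqcup_jS_j\times\{j\}$. Let $\sim$ be the equivalence relation on $\Sigma$ generated by the \emph{elementary moves}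
\begin{enumerate}
\item[(M1)] $(x,j)\sim(x',j)$ if $x$ and $x'$ lie in one component of $S_j$;
\item[(M2)] $(x,0)\sim(x,1)$ if $x\in R_{01}$, and $(x,1)\sim(x,2)$ if $x\in R_{12}$.
\end{enumerate}
\end{definition}

Each class is a union of sets $G\times\{j\}$ with $G$ a component of $S_j$, and these sets are open in $\Sigma$. So every union $\Theta$ of classes is open, its complement is also a union of classes, and hence $\Theta$ is clopen in $\Sigma$. In other words, for each $j$ the set $\{x\in S_j:(x,j)\in\Theta\}$ is clopen in $S_j$.

A folding is compatible with the classes in the following sense.

\begin{lemma}\label{lem:split}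
Let $(X_0,X_1,X_2)$ be a $\tau$-folding of a compact set $X\subset O$, and let $\Theta$ be a union of classes. Put $X_j'=\{x\in X_j:(x,j)\in\Theta\}$ and $X_j''=X_j\setminus X_j'$. Then all $X_j'$ and $X_j''$ are compact, and $X$ is the disjoint union of $X'=\bigcup_jX_j'$ and $X''=\bigcup_jX_j''$.
\end{lemma}

\begin{proof}
By (F1), $X_j\subset S_j$, so $X'_j$ and $X''_j$ are clopen in the compact set $X_j$. The sets $X'$ and $X''$ cover $X$. Suppose that $x\in X_i'\cap X_j''$. Then $i\ne j$, and $\{i,j\}\ne\{0,2\}$ because $X_0\cap X_2=\emptyset$. If $\{i,j\}=\{0,1\}$, then $x\in X_0\cap X_1\subset Q_+\setminus\overline{Q_-}$, so $x\in R_{01}$ and $(x,0)\sim(x,1)$. If $\{i,j\}=\{1,2\}$, then $x\in X_1\cap X_2\subset P_+\setminus\overline{P_-}$, so $x\in R_{12}$ and $(x,1)\sim(x,2)$. In both cases $(x,i)\in\Theta$ and $(x,j)\notin\Theta$ are equivalent, which is impossible.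
\end{proof}

If $X$ is connected, one of the compact sets $X'$, $X''$ is empty. Taking for $\Theta$ the class of one state $(x,j)$ with $x\in X_j$, we see that \emph{all states of a folded continuum in $O$ lie in a single class}. So a folding of $A$ can extend to a continuum in $O$ only if all its states lie in one class.

\begin{example}\label{ex:tube}
Take the tube and the test of Section~\ref{sec:tube}, and put $h(y)=\sqrt{4-|y|^2}$ for $|y|<1$. The line $\mathbb R\times\{y\}$ meets $\overline{P_-}$ in $|t+4|\le h(y)$ and $\overline{Q_-}$ in $|t-4|\le h(y)$. Consider the subsets of $O$
\begin{gather*}
U_-=\{t<-4-h\},\qquad U_0=\{-4+h<t<4-h\},\qquad U_+=\{t>4+h\},\\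
V_0=\{t<4-h\},\qquad V_2=\{t>-4+h\}.
\end{gather*}
Each is open and homeomorphic to the product of an interval and a disk. So the components of $S_0$ are $V_0,U_+$, those of $S_1$ are $U_-,U_0,U_+$, and those of $S_2$ are $U_-,V_2$. The set $R_{01}$ lies in $U_0\cup U_+$ and meets both parts, at $(\frac32,0,0)$ and $(\frac{13}2,0,0)$. Its points identify $V_0\times\{0\}$ with $U_0\times\{1\}$ and $U_+\times\{0\}$ with $U_+\times\{1\}$. By symmetry, $R_{12}$ identifies $U_0\times\{1\}$ with $V_2\times\{2\}$ and $U_-\times\{1\}$ with $U_-\times\{2\}$. There are three classes:
\[
\Sigma^*=(V_0\times\{0\})\cup(U_0\times\{1\})\cup(V_2\times\{2\}),\qquad U_-\times\{1,2\},\qquad U_+\times\{0,1\}.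
\]
The only class that contains a state at $a\in U_-$ and a state at $a'\in U_+$ is $\Sigma^*$, and these states are $(a,0)$ and $(a',2)$. Hence the labels used in Section~\ref{sec:tube} were forced. The number of states of $\Sigma^*$ at a point is $3$ on $U_0$ and $1$ at all other points of $O$. For each of the other two classes the number is $2$ on one end of the tube and $0$ elsewhere.
\end{example}

In the example, one class has a state at every point of $O$, and the number of states at a point has constant parity for each class. Both facts are general. One may picture $\Sigma$ as three sheets lying over $O$. Where a point enters $\overline{Q_-}$, the sheets $0$ and $1$ end together, and just before that they are identified by (M2); where it enters $\overline{P_-}$, the same happens to the sheets $1$ and $2$. States of a class thus disappear only in pairs.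

\begin{lemma}\label{lem:parity}
Let $\Theta$ be a union of classes and let $\nu_\Theta(x)$ be the number of states at $x$ that belong to $\Theta$. Then the parity of $\nu_\Theta$ is constant on $O$.
\end{lemma}

\begin{proof}
The open sets $S_1$, $O\cap Q_+$ and $O\cap P_+$ cover $O$, because $\overline{P_-}\subset P_+$ and $\overline{Q_-}\subset Q_+$. Since $O$ is connected, it suffices to show that the parity is locally constant on each of the three sets.

On $S_1$ all three states exist, and for each $j$ the condition $(x,j)\in\Theta$ is locally constant in $x$; so $\nu_\Theta$ itself is locally constant. On $O\cap Q_+\subset S_2$ the state $(x,2)$ always exists. If $x\in\overline{Q_-}$, there is no other state at $x$. If $x\notin\overline{Q_-}$, then $x\in R_{01}$, the states $(x,0)$ and $(x,1)$ both exist and are equivalent, and together they contribute $0$ or $2$ to $\nu_\Theta(x)$. So on $O\cap Q_+$ the number $\nu_\Theta(x)$ is odd exactly when $(x,2)\in\Theta$, which is a locally constant condition. On $O\cap P_+\subset S_0$ the states $(x,1)$ and $(x,2)$ either both fail to exist or are equivalent, so $\nu_\Theta(x)$ is odd exactly when $(x,0)\in\Theta$.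
\end{proof}

We can now correct an arbitrary folding of $A$. The points whose states already lie in the right class keep their labels. The others are separated from them by Lemma~\ref{lem:split}, and parity provides each of them with a unique new label. Uniqueness is what matters: it makes the new label locally constant, so that relabeling creates no new points with two labels.

\begin{lemma}\label{lem:relabel}
Let $A\subset O$ be a nonempty compact set all of whose components are hereditarily indecomposable. There are a class $\Sigma^*$ and a $\tau$-folding $(A_0,A_1,A_2)$ of $A$ such that $(x,j)\in\Sigma^*$ whenever $x\in A_j$.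
\end{lemma}

\begin{proof}
If $O\cap\overline{P_-}=\emptyset$, then $S_2=O$ is connected. Let $\Sigma^*$ be the class that contains $O\times\{2\}$ and put $A_2=A$, $A_0=A_1=\emptyset$.

Otherwise pick $c\in O\cap\overline{P_-}$. The only state at $c$ is $(c,0)$; let $\Sigma^*$ be its class. Then $\nu_{\Sigma^*}(c)=1$, so by Lemma~\ref{lem:parity} the function $\nu_{\Sigma^*}$ takes only the values $1$ and $3$. There are at most three states at a point, so
\begin{equation}\label{eq:unique}
\text{if some state at $x$ is not in $\Sigma^*$, then exactly one state at $x$ is in $\Sigma^*$.}
\end{equation}

Let $(X_0,X_1,X_2)$ be a $\tau$-folding of $A$, given by Lemma~\ref{lem:exist}, and apply Lemma~\ref{lem:split} with $\Theta=\Sigma^*$. It writes $A$ as the disjoint union of compact sets $X'=\bigcup_jX'_j$ and $X''$. Each $x\in X''$ has a state outside $\Sigma^*$, so by \eqref{eq:unique} the set $X''$ is the disjoint union of the three sets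
\[
W_j=\{x\in X''\cap S_j:(x,j)\in\Sigma^*\},\qquad j=0,1,2.
\]
Each $W_j$ is open in $X''$, hence also closed in $X''$, hence compact. Put $A_j=X'_j\cup W_j$. These sets are closed and cover $A$, and $(x,j)\in\Sigma^*$ for $x\in A_j$. In particular $A_j\subset S_j$, which is (F1). For $i\ne j$ we have $W_i\cap W_j=\emptyset$ and $X'_i\cap W_j\subset X'\cap X''=\emptyset$, so $A_i\cap A_j=X'_i\cap X'_j\subset X_i\cap X_j$, which gives (F2).
\end{proof}

\section{Room for paths}\label{sec:room}

Equivalent states are to be joined by actual paths that avoid $B$ and avoid each other. This requires that neither $B$ nor a finite union of segments disconnects a connected open set. Both facts are local in nature.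

\begin{lemma}\label{lem:local}
Let $G$ be a connected space and $T\subset G$ a subset. Suppose that $G$ is a union of nonempty open sets $V$ such that $V\setminus T$ is connected and dense in $V$. Then $G\setminus T$ is connected.
\end{lemma}

\begin{proof}
Suppose that $G\setminus T=E\sqcup F$ with $E,F$ nonempty and open in $G\setminus T$. Each $V\setminus T$ is nonempty and connected, so it lies in exactly one of $E$ and $F$. Let $G_E$ and $G_F$ be the unions of the corresponding sets $V$. They are open, they cover $G$, and they are nonempty because $E\subset G_E$ and $F\subset G_F$. If they met, there would be $V,V'$ with $V\setminus T\subset E$, $V'\setminus T\subset F$ and $V\cap V'\ne\emptyset$; by density, $V\cap V'$ would contain a point outside $T$, which would lie in $E\cap F$. So $G=G_E\sqcup G_F$, contradicting connectedness.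
\end{proof}

For case (b) and for the dimension estimates we recall some dimension theory. A separable metric space $X$ has $\dim X\le d$ if every finite open cover of $X$ has a finite open refinement in which no point lies in more than $d+1$ members. For separable metric spaces this agrees with the inductive dimension, and the following standard facts hold.
\begin{enumerate}
\item[(D1)] If $X'\subset X$, then $\dim X'\le\dim X$.
\item[(D2)] A compact metric space has dimension at most $d$ if for each $\varepsilon>0$ it has a finite open cover by sets of diameter $<\varepsilon$ with no point in more than $d+1$ members. (Such a cover refines a given one once $\varepsilon$ is below its Lebesgue number.)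
\item[(D3)] (Countable closed sum theorem.) If $X$ is a countable union of closed subsets of dimension at most $d$, then $\dim X\le d$.
\item[(D4)] A subset of $\mathbb R^m$ of dimension less than $m$ has empty interior.
\item[(D5)] A connected $m$-manifold is not disconnected by a subset of dimension at most $m-2$ \cite[Thm.~IV.4 and Cor.~1]{HW}.
\end{enumerate}

From now on we are in the situation of Theorem~\ref{thm:rel}, with $\mathbb E=H$ in case (a) and $\mathbb E=\mathbb R^m$ in case (b). In both cases $Y$ is a connected open subset of $\mathbb E$, $B$ is closed in $Y$, and $A\subset B$. The two cases differ only in the proof of the next lemma.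

\begin{lemma}\label{lem:N}
For every nonempty connected open set $G\subset Y$, the set $G\setminus B$ is open in $\mathbb R^m$, connected, and dense in $G$. Consequently, every nonempty open subset of $Y$ contains infinitely many points outside $B$.
\end{lemma}

\begin{proof}
In case (a), write $G=G'\cap H$ with $G'$ open in $\mathbb R^m$. Then $G\setminus B=G\setminus\partial H=G'\cap(\mathbb R^{m-1}\times(0,\infty))$ is open in $\mathbb R^m$. The set $G$ is a union of balls $V=D(x,r)$ of $H$. For each of them, $V\setminus B=V\setminus\partial H$ is the intersection of a ball of $\mathbb R^m$ with an open half-space, so it is convex; and it is dense in $V$, since a point of $V$ can be moved slightly upward. Hence $G\setminus B$ is dense in $G$, and it is connected by Lemma~\ref{lem:local}.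

In case (b), $G\setminus A$ is open in $\mathbb R^m$ because $A$ is compact. The set $G$ is a connected $m$-manifold and $\dim(G\cap A)\le m-2$ by (D1), so $G\setminus A$ is connected by (D5) and dense in $G$ by (D4).

For the last statement, a nonempty open subset of $Y$ contains a ball $D$ of $\mathbb E$, and $D\setminus B$ is a nonempty open subset of $\mathbb R^m$.
\end{proof}

This lemma explains why case (a) is set in a half-space. In the whole space $\mathbb R^m$ the hyperplane $\mathbb R^{m-1}\times\{0\}$ cuts every ball centered on it into two pieces, whereas in $H$ it cuts nothing.

A \emph{segment} may be degenerate, that is, a point. A \emph{polygonal path} is a finite union of segments joined end to end; it is regarded as a set and may cross itself. Any two points of a connected open subset of $\mathbb R^m$ are joined by a polygonal path in that set.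

\begin{lemma}\label{lem:avoid}
Let $m\ge3$, let $G\subset\mathbb R^m$ be connected and open in $\mathbb R^m$, let $T\subset\mathbb R^m$ be a finite union of segments, and let $u\ne v$ be points of $G$. There is a polygonal path in $G$ from $u$ to $v$ that meets $T\cup\{u,v\}$ only in $u$ and $v$.
\end{lemma}

\begin{proof}
Adding two degenerate segments, we may assume that $u,v\in T$. Let $V\subset G$ be an open ball and $x,y\in V\setminus T$. If a segment $[x,z]$ meets one of the segments $\sigma$ of $T$, it does so at a point $w\ne x$; then $z$ lies on the line through $x$ and $w$, hence in the affine span of $\{x\}\cup\sigma$, which has dimension at most $2<m$. The same holds with $y$ in place of $x$. Finitely many affine subspaces of dimension less than $m$ do not cover $V$, so there is $z\in V$ with $[x,z]\cup[z,y]\subset V\setminus T$. Thus $V\setminus T$ is connected. It is dense in $V$, because $T$ lies in finitely many lines. By Lemma~\ref{lem:local}, the open set $G\setminus T$ is connected.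

In a small ball about $u$, contained in $G$, the set $T$ consists only of parts of those segments that contain $u$, so it lies in finitely many lines through $u$. A short segment $[u,u']\subset G$ in any other direction meets $T$ only in $u$. Choose $[v,v']$ at $v$ in the same way, and join $u'$ to $v'$ by a polygonal path in $G\setminus T$.
\end{proof}

This is the only place where $m\ge3$ is used. The lemma fails in the plane, for $T$ the boundary of a triangle with $u$ inside and $v$ outside, and for this reason the case $n=1$ of Theorem~\ref{thm:main} needs a separate argument.

\section{The inductive step}\label{sec:step}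

\begin{lemma}\label{lem:step}
In the situation of Theorem~\ref{thm:rel}, let $O\subset Y$ be a connected open set with $A\subset O$, let $\tau$ be a test and let $\varepsilon>0$. There is a connected open set $O'$ with $A\subset O'$, with $\overline{O'}$ compact and $\overline{O'}\subset O$, such that
\begin{enumerate}
\item[(i)] $\overline{O'}$ has a $\tau$-folding;
\item[(ii)] $\overline{O'}\cap B\subset N_\varepsilon(A)$;
\item[(iii)] $\overline{O'}\setminus N_\varepsilon(A)$ is covered by finitely many open subsets of $\mathbb R^m$ of diameter $<\varepsilon$, with no point lying in three of them.
\end{enumerate}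
\end{lemma}

The set $O'$ will be a thin neighborhood of a continuum $Z$ made of three kinds of parts. Finitely many balls $D_i$ cover $A$, each carrying one label; we mark a base point $b_i$ in each ball and join the base points by a folded graph $\Gamma$. One would like to take for $Z$ the union of $\Gamma$ and the closed balls. But we have no control over how $\Gamma$ crosses the balls, and a piece of $\Gamma$ with label $0$ might pass through a ball with label $2$. What we do know is that $\Gamma$ misses $A$. So, after $\Gamma$ has been drawn, we cover $A$ by much smaller balls that miss $\Gamma$, and we tether each small ball to a base point by a path that stays inside one $D_i$ and touches $\Gamma$ only at $b_i$.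

\begin{proof}
We use the notation of Section~\ref{sec:states} for $O$ and $\tau$. Take $\Sigma^*$ and $(A_0,A_1,A_2)$ from Lemma~\ref{lem:relabel}. The set $\{x\in S_j:(x,j)\in\Sigma^*\}$ is open and contains the compact set $A_j$. By (C2) and Lemma~\ref{lem:thicken} there is $\eta$ with $0<\eta<\varepsilon$ such that
\begin{equation}\label{eq:eta}
(N_\eta[A_j])_j\ \text{is a $\tau$-folding of }N_\eta[A],\qquad N_\eta[A_j]\subset S_j,\qquad N_\eta[A_j]\times\{j\}\subset\Sigma^* .
\end{equation}

\medskip\noindent\emph{Step 1: balls and base points.}
Cover $A$ by finitely many balls $D_i=D(e_i,\eta)$, $i=1,\dots,k$, with $e_i\in A$; here $k\ge1$ because $A\ne\emptyset$. Choose $j(i)$ with $e_i\in A_{j(i)}$. Then $D_i\subset N_\eta[A_{j(i)}]\subset S_{j(i)}$. By Lemma~\ref{lem:N} we can choose distinct points $b_i\in D_i\setminus B$. By \eqref{eq:eta}, all states $(b_i,j(i))$ lie in the class $\Sigma^*$.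

\medskip\noindent\emph{Step 2: the graph $\Gamma$.}
Fix $i$ with $2\le i\le k$. The states $(b_1,j(1))$ and $(b_i,j(i))$ are joined by a finite chain of elementary moves. Let $s\ge0$ be the number of moves of type (M2) in the chain, let $z_1,\dots,z_s$ be the points at which they occur, and let $l_0=j(1),l_1,\dots,l_s=j(i)$ be the successive labels, so that $|l_q-l_{q-1}|=1$. While the label stays equal to $l_q$, only moves of type (M1) occur, so the point stays in one component $G_q$ of $S_{l_q}$. Thus $b_1\in G_0$, $b_i\in G_s$, and
\[
z_q\in G_{q-1}\cap G_q\cap R\qquad(1\le q\le s),
\]
where $R=R_{01}$ if $\{l_{q-1},l_q\}=\{0,1\}$ and $R=R_{12}$ if $\{l_{q-1},l_q\}=\{1,2\}$. The numbers $s,l_q$, the sets $G_q$ and the points $z_q$ depend on $i$; we suppress this in the notation.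

The set $G_{q-1}\cap G_q\cap R$ is a nonempty open subset of $Y$, so by Lemma~\ref{lem:N} it has infinitely many points outside $B$. We may therefore choose the points $z_q$ anew, for all $i$ and $q$, so that they lie outside $B$ and are distinct from each other and from $b_1,\dots,b_k$. We call them \emph{turning points}. Let $\Phi$ be the finite set of all base points and turning points. For each $i$ put $z_0=b_1$ and $z_{s+1}=b_i$. Then $z_q\ne z_{q+1}$ are points of $G_q\setminus B$ for $0\le q\le s$, and $G_q\setminus B$ is connected and open in $\mathbb R^m$ by Lemma~\ref{lem:N}.

Run through all pairs $(i,q)$ with $2\le i\le k$, $0\le q\le s$ in some order. For each pair, Lemma~\ref{lem:avoid} gives a polygonal path from $z_q$ to $z_{q+1}$ in $G_q\setminus B$ that meets the union of $\Phi$ and all paths chosen earlier only in its own endpoints $z_q,z_{q+1}$. We call this path a \emph{piece} and give it the label $l_q$. Let $\Gamma_j$ be the union of the pieces with label $j$, together with the point $b_1$ if $j=j(1)$, and let $\Gamma=\Gamma_0\cup\Gamma_1\cup\Gamma_2$. (If $k=1$, then $\Gamma=\{b_1\}$.) We claim: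
\begin{enumerate}
\item[(G1)] $\Gamma$ is a connected finite union of segments, contains $b_1,\dots,b_k$ and misses $B$; and $\Gamma_j\subset S_j$.
\item[(G2)] $b_i\in\Gamma_j$ only for $j=j(i)$.
\item[(G3)] $\Gamma_0\cap\Gamma_1\subset Q_+$, $\Gamma_1\cap\Gamma_2\subset P_+$ and $\Gamma_0\cap\Gamma_2=\emptyset$.
\end{enumerate}
For (G1), the pieces belonging to one $i$ form a polygonal path from $b_1$ to $b_i$, and a piece with label $l_q$ lies in $G_q\setminus B\subset S_{l_q}\setminus B$. A piece contains no point of $\Phi$ other than its endpoints. So the pieces that contain $b_1$ are those with $q=0$, which have label $j(1)$, and for $i\ge2$ the only piece that contains $b_i$ is the last piece of the $i$th chain, which has label $j(i)$. This is (G2). For (G3), let $x$ lie in $\Gamma_j\cap\Gamma_{j'}$ with $j\ne j'$. By (G2), $x$ is not a base point, so it lies on two different pieces. It is an endpoint of the piece chosen later, so $x\in\Phi$, and $x$ is a turning point $z_q$ of some chain. The pieces that contain $z_q$ are the two that have it as an endpoint, with labels $l_{q-1}$ and $l_q$. Hence either $\{j,j'\}=\{0,1\}$ and $x\in R_{01}\subset Q_+$, or $\{j,j'\}=\{1,2\}$ and $x\in R_{12}\subset P_+$.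

\medskip\noindent\emph{Step 3: small balls and tethers.}
The function $a\mapsto\max_i(\eta-|a-e_i|)$ is continuous and positive on $A$, so it has a positive minimum $\mu$. The compact sets $\Gamma$ and $A\subset B$ are disjoint. Choose $\delta$ with $0<\delta<\min(\eta,\mu)$ and $N_\delta[A]\cap\Gamma=\emptyset$. For each $a\in A$ there is $i$ with $|a-e_i|+\delta<\eta$, and then $D[a,\delta]\subset D_i$. Choose finitely many points $a_t\in A$ with $A\subset\bigcup_tD(a_t,\delta)$, indices $i(t)$ with $D[a_t,\delta]\subset D_{i(t)}$, and, by Lemma~\ref{lem:N}, points $y_t\in D(a_t,\delta)\setminus B$. Then $y_t\notin\Gamma$, and in particular $y_t\ne b_{i(t)}$. The set $D_{i(t)}\setminus B$ is connected and open in $\mathbb R^m$ by Lemma~\ref{lem:N}, so Lemma~\ref{lem:avoid} with $T=\Gamma$ gives a polygonal path $\beta_t\subset D_{i(t)}\setminus B$ from $b_{i(t)}$ to $y_t$ with $\beta_t\cap\Gamma=\{b_{i(t)}\}$. The tethers $\beta_t$ may cross each other and the small balls. This does no harm, since such crossings take place in $N_\eta[A]$, where \eqref{eq:eta} already provides a folding.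

\medskip\noindent\emph{Step 4: the folded continuum $Z$.}
Put
\[
\Delta_j=\bigcup\{\beta_t\cup D[a_t,\delta]: j(i(t))=j\},\qquad Z_j=\Gamma_j\cup\Delta_j,\qquad Z=Z_0\cup Z_1\cup Z_2 .
\]
The sets $Z_j$ are finite unions of compact sets. The set $Z$ contains $A$, and it is connected, because $\Gamma$ is connected and $\beta_t$ joins $b_{i(t)}\in\Gamma$ to the point $y_t$ of the convex set $D[a_t,\delta]$. Since $\beta_t\cup D[a_t,\delta]\subset D_{i(t)}$, we have $\Delta_j\subset N_\eta[A_j]\subset S_j$. With (G1) this gives $Z_j\subset S_j$, so $Z\subset O$ and (F1) holds. For (F2) let $j\ne j'$, and consider the parts of $Z_j\cap Z_{j'}$.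
\begin{itemize}
\item $\Delta_j\cap\Delta_{j'}\subset N_\eta[A_j]\cap N_\eta[A_{j'}]$, which satisfies the requirement of (F2) by \eqref{eq:eta}.
\item $\Delta_j\cap\Gamma_{j'}=\emptyset$. Indeed, the balls $D[a_t,\delta]$ miss $\Gamma$, and a tether $\beta_t$ with $j(i(t))=j$ meets $\Gamma$ only in $b_{i(t)}$, which is not in $\Gamma_{j'}$ by (G2). Exchanging $j$ and $j'$ gives $\Gamma_j\cap\Delta_{j'}=\emptyset$.
\item $\Gamma_j\cap\Gamma_{j'}$ satisfies the requirement of (F2) by (G3).
\end{itemize}
So $(Z_0,Z_1,Z_2)$ is a $\tau$-folding of $Z$.

\medskip\noindent\emph{Step 5: the neighborhood $O'$.}
Let $O'=N_\rho(Z)$, where $\rho>0$ is small enough for the finitely many requirements below. The set $O'$ is open and contains $A$. It is connected, being the union of the connected set $Z$ and the convex sets $D(z,\rho)$, $z\in Z$. We have $\overline{O'}\subset N_\rho[Z]$, and the compact set $N_\rho[Z]$ lies in $O$ for small $\rho$ by (C2). It suffices to prove (i)--(iii) with $N_\rho[Z]$ in place of $\overline{O'}$.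

Property (i) follows from Lemma~\ref{lem:thicken}.

For (ii), the sets $N_\rho[Z]\cap B$ are compact for small $\rho$, because $B$ is closed in $Y$ and $N_\rho[Z]$ is a compact subset of $Y$. They decrease to $Z\cap B$. Since $\Gamma$ and the tethers miss $B$, we have $Z\cap B\subset\bigcup_tD[a_t,\delta]\subset N_\varepsilon(A)$, as $\delta<\eta<\varepsilon$. Now (C2) gives (ii).

For (iii), the compact sets $N_\rho[Z]\setminus N_\varepsilon(A)$ decrease to $Z\setminus N_\varepsilon(A)$, which lies in $\Gamma'=\Gamma\cup\bigcup_t\beta_t$ because the small balls lie in $N_\varepsilon(A)$. By (C2) it is enough to cover $\Gamma'$ by open sets as in (iii). The set $\Gamma'$ is a finite union of segments. Take as vertices all endpoints of these segments, all points that are the only common point of two of them, and finitely many further points, so that cutting every segment at all vertices on it produces edges of length $<\varepsilon/2$. Two distinct edges meet at most in a common vertex: if the segments carrying them meet in one point, that point is a vertex, and if they overlap, the two edges lie on one line and neither has a vertex in its interior. Take pairwise disjoint open balls of radius $<\varepsilon/4$ about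 the vertices. The parts of the edges outside these balls are pairwise disjoint compact sets of diameter $<\varepsilon/2$, so they have pairwise disjoint open neighborhoods of diameter $<\varepsilon$. The balls and these neighborhoods cover $\Gamma'$, and a point lies in at most one ball and at most one neighborhood.
\end{proof}

\section{Proofs of Theorems \ref{thm:rel} and \ref{thm:main}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:rel}]
Let $\tau_1,\tau_2,\dots$ be an enumeration of the rational tests. Put $O_0=Y$, which is connected by hypothesis, and let $O_k$ be obtained from $O_{k-1}$ by Lemma~\ref{lem:step} with $\tau=\tau_k$ and $\varepsilon=1/k$. Then $A\subset O_k\subset\overline{O_k}\subset O_{k-1}$, and each $\overline{O_k}$, $k\ge1$, is a continuum. By (C1), $M=\bigcap_{k\ge1}\overline{O_k}$ is a continuum, and $A\subset M\subset Y$.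

For each $k$ the $\tau_k$-folding of $\overline{O_k}$ restricts to $M$, so $M$ is hereditarily indecomposable by Lemma~\ref{lem:criterion}. By (ii), $M\cap B\subset\bigcap_kN_{1/k}(A)=A$, and $A\subset M\cap B$; so $M\cap B=A$.

For an integer $r\ge1$ let $M_r=M\setminus N_{1/r}(A)$, a compact set. For all $k\ge r$ we have $M_r\subset\overline{O_k}\setminus N_{1/k}(A)$, so by (iii) the set $M_r$ has a finite open cover by sets of diameter $<1/k$ with no point in three members. By (D2), $\dim M_r\le1$. Since $M\setminus A=\bigcup_rM_r$ and $M=A\cup\bigcup_rM_r$ are countable unions of compact sets, (D3) gives $\dim(M\setminus A)\le1$ and $\dim M\le\max(1,\dim A)$.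
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $A=\emptyset$ or $n=0$, then $A$ has at most one point, and we let $M$ be a point containing $A$. If $n\ge2$ and $A\ne\emptyset$, apply Theorem~\ref{thm:rel}(a) with $m=n+1$ and $Y=H$, so that $B=\partial H=\mathbb R^n$. (In this case $M$ lies in the closed upper half-space and $M\cap\mathbb R^n=A$.)

Let $n=1$ and $A\ne\emptyset$. Here we move a known continuum onto $A$, as in the case of two points in Section~\ref{sec:intro}. A component of $A$ is a compact interval, and a nondegenerate interval is decomposable, so $A$ is totally disconnected. Let $\Pi\subset\mathbb R^2$ be a nondegenerate hereditarily indecomposable continuum \cite{Knaster}. It is uncountable, since the distance from a fixed point maps it onto a nondegenerate interval. An uncountable compact metric space contains a Cantor set, and every compact totally disconnected metric space embeds in the Cantor set. So there is an embedding $h\colon A\to\Pi$. Every homeomorphism between compact totally disconnected subsets of $\mathbb R^2$ extends to a homeomorphism of $\mathbb R^2$ onto itself \cite[Ch.~13]{Moise}. Let $\tilde h$ be such an extension of $h\colon A\to h(A)$. Then $M=\tilde h^{-1}(\Pi)$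 is homeomorphic to $\Pi$, hence a hereditarily indecomposable continuum, and $A=\tilde h^{-1}(h(A))\subseteq M$.
\end{proof}

\section{The extra dimension is necessary}\label{sec:sharp}

A closed subset $X$ of a space $W$ \emph{separates} $p$ from $q$ if $W\setminus X$ is the union of disjoint open sets $W_p\ni p$ and $W_q\ni q$. The obstruction to finding $M$ in $\mathbb R^n$ is a component of $A$ that separates two other components: it cuts any continuum containing $A$ into two subcontinua.

\begin{lemma}\label{lem:cut}
Let $X\subset\mathbb R^n$ be a continuum that separates $p$ from $q$. Then every continuum $M\subset\mathbb R^n$ with $X\cup\{p,q\}\subset M$ is decomposable.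
\end{lemma}

\begin{proof}
Let $\mathbb R^n\setminus X=W_p\sqcup W_q$ be as in the definition. Put $M_p=M\setminus W_q$ and $M_q=M\setminus W_p$. Both sets are closed and contain $X$, their union is $M$, and they are proper because $q\notin M_p$ and $p\notin M_q$. We show that $M_p$ is connected; exchanging $p$ and $q$ gives the same for $M_q$. Let $M_p=E\sqcup F$ with $E,F$ closed. Since $X$ is connected, we may assume $X\subset E$. The set $F$ is closed in $M$. It is open in $M_p$ and contained in $M_p\setminus X=M\cap W_p$, so it is open in $M\cap W_p$, which is open in $M$. Thus $F$ is clopen in the connected space $M$ and $F\ne M$, so $F=\emptyset$.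
\end{proof}

It remains to find a hereditarily indecomposable continuum that separates two points of $\mathbb R^n$. A theorem of Bing \cite{Bing} states that two disjoint closed subsets of a compact metric space can be separated by a closed set all of whose components are hereditarily indecomposable. Such a set need not be connected, while Lemma~\ref{lem:cut} needs a connected separator. We extract one with the help of a standard property of spheres: for $n\ge2$ the sphere $\mathbb S^n$ is \emph{unicoherent}, that is, whenever $\mathbb S^n$ is the union of two closed connected sets, their intersection is connected.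

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $n=1$ take $A=\{0,1\}$, as in Section~\ref{sec:intro}. Let $n\ge2$. We write $\operatorname{Bd}$ for the boundary and $\overline{\phantom{U}}$ for the closure in $\mathbb S^n$, and we use the following observation: if $\Omega\subset\mathbb S^n$ is open and $G$ is a component of $\Omega$, then $G$ is open and $\operatorname{Bd}G\cap\Omega=\emptyset$. Indeed, components of $\Omega$ are open by local connectedness, so a point of $\Omega$ has a neighborhood that either lies in $G$ or misses $G$.

Fix $p\ne q$ in $\mathbb S^n$. By Bing's theorem there is a closed set $\Lambda\subset\mathbb S^n\setminus\{p,q\}$ that separates $p$ from $q$ and has only hereditarily indecomposable components. Let $U$ be the component of $\mathbb S^n\setminus\Lambda$ containing $p$. The component of $\mathbb S^n\setminus\Lambda$ containing $q$ is open and disjoint from $U$, so $q\notin\overline U$. Let $V$ be the component of $\mathbb S^n\setminus\overline U$ containing $q$, and put $X=\operatorname{Bd}V$. We pass from $U$ to $V$ because the complement of $V$ is connected, as we show below.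

\emph{$X\subset\Lambda$.} By the observation, $X\subset\overline U$. The open set $U$ misses $V$, hence misses $\overline V\supset X$. So $X\subset\overline U\setminus U=\operatorname{Bd}U$, and $\operatorname{Bd}U\subset\Lambda$ by the observation.

\emph{$X$ is a continuum.} The set $\mathbb S^n\setminus V$ is the union of $\overline U$ and the components $G\ne V$ of $\mathbb S^n\setminus\overline U$. For each such $G$, the boundary $\operatorname{Bd}G$ is nonempty, because $\mathbb S^n$ is connected, and lies in $\overline U$ by the observation. So $\overline U\cup G=\overline U\cup\overline G$ is a union of two intersecting connected sets. All these sets contain the connected set $\overline U$, hence $\mathbb S^n\setminus V$ is connected. The sets $\overline V$ and $\mathbb S^n\setminus V$ are closed and connected, their union is $\mathbb S^n$, and their intersection is $\overline V\setminus V=X$. By unicoherence $X$ is connected, and $X\ne\emptyset$ because $\mathbb S^n$ is connected.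

Being a subcontinuum of a component of $\Lambda$, the continuum $X$ is hereditarily indecomposable. It separates $p$ from $q$, since $\mathbb S^n\setminus X=V\sqcup(\mathbb S^n\setminus\overline V)$ with $q\in V$ and $p\in U\subset\mathbb S^n\setminus\overline V$.

The nonempty open set $\mathbb S^n\setminus\Lambda$ contains a point $r\ne p,q$. Identify $\mathbb S^n\setminus\{r\}$ with $\mathbb R^n$. Removing $r$ from the two open sets above shows that $X$ still separates $p$ from $q$ in $\mathbb R^n$. Put $A=X\cup\{p,q\}$. It is compact, and its components $X$, $\{p\}$, $\{q\}$ are hereditarily indecomposable. By Lemma~\ref{lem:cut}, every continuum in $\mathbb R^n$ that contains $A$ is decomposable.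
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bing}
Bing, \emph{Higher-dimensional hereditarily indecomposable continua}, Trans. AMS \textbf{71} (1951), 267--273.

\bibitem{HW}
Hurewicz and Wallman, \emph{Dimension Theory}.

\bibitem{Knaster}
Knaster, Fund. Math. \textbf{3} (1922).

\bibitem{Moise}
Moise, \emph{Geometric Topology in Dimensions 2 and 3}.

\bibitem{OPT}
\emph{Open Problems in Topology II},
\texttt{https://carmamaths.org/\allowbreak resources/\allowbreak jon/\allowbreak Preprints/\allowbreak Books/\allowbreak Open\%20Probs\%20in\%20Top/\allowbreak open2.pdf}

\end{thebibliography}
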